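# Formal CR maps at non-minimal points: divergence from a twisted flow

## 1. Convergence on a dense open set, and the guess that it spreads

Suppose a theorem tells us that certain formal power series maps, attached to the points of a connected real-analytic manifold $M$, converge at every point of a dense open subset of $M$. What happens at the points left over? The answer one would first guess is that they cause no trouble: the exceptional set is thin, everything in sight is analytic, so convergence should hold there too. We make this precise, test it on small cases, where it holds up, and then show that it is false.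

**Definition (generic, CR).** Let $M\subset\mathbb C^N$ be a real-analytic submanifold of real codimension $d$, given locally by real-analytic $\rho_1=\dots=\rho_d=0$ with independent differentials. Put $\partial\rho_i=\sum_j\frac{\partial\rho_i}{\partial Z_j}dZ_j$ and
$$T^{1,0}_qM=\Big\{\sum_j X_j\partial_{Z_j}:\ \partial\rho_i(X)=0 \text{ at } q \text{ for all } i\Big\}.$$
$M$ is a CR submanifold if $\dim_{\mathbb C}T^{1,0}_qM$ is constant; this number is the CR dimension. $M$ is generic if $\partial\rho_1,\dots,\partial\rho_d$ are linearly independent over $\mathbb C$ along $M$; then its CR dimension is $N-d$. A $(1,0)$ field on $M$ is a section $L$ of $\mathbb CTM$ that kills all $\bar Z_j|_M$; its conjugate is a $(0,1)$ field. A smooth function or map on $M$ is CR if all $(0,1)$ fields kill it.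

**Definition (minimality).** A generic $M$ is minimal at $p$ (in the sense of Tumanov) if there is no germ at $p$ of a real-analytic CR submanifold of $M$ through $p$ with the same CR dimension as $M$ and strictly smaller dimension. $M$ is minimal if it is minimal at every point, and somewhere minimal if it is minimal at some point.

For instance, $\mathbb R\times\mathbb C\subset\mathbb C^2$ is minimal nowhere: it contains the complex lines $\{c\}\times\mathbb C$, of CR dimension $1$ and real dimension $2<3$. To prove minimality we use brackets.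

**Lemma 1 (bracket criterion).** If the $(1,0)$ and $(0,1)$ fields on $M$ and their iterated brackets span $\mathbb CT_qM$, then $M$ is minimal at $q$.

*Proof.* Let $S\subset M$ be a CR submanifold through $q$ of the same CR dimension. Then $T^{1,0}S\subset T^{1,0}M|_S$ with equal dimensions, so they coincide. All $(1,0)$ and $(0,1)$ fields of $M$ are therefore tangent to $S$ along $S$, and so are their brackets. Hence $T_qS=T_qM$. $\square$

Example: on $\{\operatorname{Im}u=|x|^2\}\subset\mathbb C^2$ use the coordinates $(x,b)$, $b=\operatorname{Re}u$. The field $L=\partial_x+i\bar x\,\partial_b$ kills $\bar x$ and $\bar u=b-i|x|^2$, and $[L,\bar L]=-2i\,\partial_b$. So this hypersurface is minimal at every point.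

**Definition (discs, Zariski open sets).** An analytic disc in $M'\subset\mathbb C^{N'}$ is the image of a nonconstant holomorphic map $\{|t|<1\}\to\mathbb C^{N'}$ contained in $M'$. A subset $\Omega\subset M$ is Zariski open if $\Omega=M\setminus A$ with $A\subsetneq M$ a proper real-analytic subset; for connected $M$ it is nonempty, open and dense. A real-analytic set in $\mathbb C^{N'}$ means a real-analytic subset of an open subset of $\mathbb C^{N'}$.

**Definition (formal CR map).** Let $p\in M$ and let $M'\subset\mathbb C^{N'}$ be a real-analytic set. A formal CR map $H:(M,p)\to M'$ is a tuple $H=(H_1,\dots,H_{N'})$, $H_j\in\mathbb C[[Z-p]]$, with $H(p)\in M'$, such that for every real-analytic $\rho'$ vanishing on $M'$ near $H(p)$ the series $\rho'(H(Z),\overline{H(Z)})$ lies in the ideal generated by local defining functions of $M$ in $\mathbb C[[Z-p,\overline{Z-p}]]$. It is convergent if every $H_j$ converges.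

Example: for $M=M'=\mathbb R\subset\mathbb C$, $p=0$, the condition on $h\in\mathbb C[[Z]]$ with $h(0)\in\mathbb R$ is that $h(Z)-\bar h(\bar Z)$ be divisible by $Z-\bar Z$, that is, that $h$ have real coefficients.

Two facts frame the question.

* (i) A connected generic real-analytic submanifold $M$ that is somewhere minimal is minimal at all points of some Zariski open subset $\Omega\subset M$.
* (ii) Theorem (Lamel–Mir). Let $M\subset\mathbb C^N$ be a generic real-analytic submanifold and $M'\subset\mathbb C^{N'}$ a real-analytic set. Assume $M$ is minimal and $M'$ contains no analytic disc. Then for every $p\in M$ all formal CR maps $H:(M,p)\to M'$ are convergent.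

So let $M$ be connected, generic, real-analytic and somewhere minimal, let $M'$ contain no analytic disc, and take $\Omega$ as in (i). All formal CR maps $(M,p)\to M'$ converge for $p\in\Omega$. Do they also converge for every $p\in M\setminus\Omega$? The question is posed in "Formal versus analytic CR mappings" (doi:10.4064/ap180720-16-11). The guess is yes.

## 2. The guess on small cases

We first make the ideal condition computable.

**Lemma 2 (testing on a parametrization).** Let $\theta$ be a local real-analytic parametrization of $M$ near $p$. A series in $\mathbb C[[Z-p,\overline{Z-p}]]$ lies in the ideal generated by local defining functions of $M$ if and only if its composition with the Taylor series of $\theta$ vanishes. Moreover, if $M'$ is near $H(p)$ a submanifold with defining functions $\rho_i'$ with independent differentials, it suffices to test the definition of a formal CR map on the $\rho'_i$.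

*Proof.* Choose real-analytic coordinates $(\sigma,\rho)$ of $\mathbb R^{2N}$ near $p$ such that $M=\{\rho=0\}$ and $\sigma|_M$ are the parameters. The ideal in question is $(\rho)$, and a formal series in $(\sigma,\rho)$ lies in $(\rho)$ iff it vanishes for $\rho=0$. For the second claim, take the $\rho'_i$ as part of a real-analytic coordinate system: a real-analytic function vanishing on $\{\rho'=0\}$ is a combination of the $\rho'_i$ with real-analytic coefficients. $\square$

For series in real parameters, $a\mapsto\bar a$ means conjugating the coefficients, and $\operatorname{Re}a$, $\operatorname{Im}a$, $|a|^2=a\bar a$ are understood accordingly.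

All our manifolds contain an equation $\operatorname{Im}w=|w|^2v$, where $v\ge0$ is a real-analytic function of another variable $x$.

**Lemma 3.** For $|w|v<1$, the equation $\operatorname{Im}w=|w|^2v$ holds if and only if $r:=\frac{w}{1+iwv}$ is real, and then
$$w=\frac{r}{1-irv},\qquad |w|^2=\frac{r^2}{1+r^2v^2}.\tag{1}$$
Conversely, every real $r$ gives through (1) a solution with $|w|v<1$.

*Proof.* We have $\frac{w}{1+iwv}=\frac{w(1-i\bar wv)}{|1+iwv|^2}$, and $w(1-i\bar wv)=w-i|w|^2v$ has imaginary part $\operatorname{Im}w-|w|^2v$. Solving $r(1+iwv)=w$ gives (1). For real $r$, $1+iwv=(1-irv)^{-1}\ne0$ and $|w|v=|rv|/\sqrt{1+r^2v^2}<1$. $\square$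

**Example 1 (both hypotheses matter).** If $M'=\mathbb C$, every formal power series is a formal CR map, so discs in $M'$ must be excluded. If $M=\{\operatorname{Im}w=0\}\subset\mathbb C^2_{w,x}$, which is minimal nowhere, and $M'=\mathbb R$, which has no discs, then every $F(w)\in\mathbb R[[w]]$ is a formal CR map $(M,0)\to\mathbb R$, and it may diverge.

**Example 2 (a little bending kills these series).** Let $M=\{\operatorname{Im}w=|w|^2|x|^2\}\subset\mathbb C^2$. Where $w\ne0$, the coordinate $U=-1/w$ satisfies $\operatorname{Im}U=\operatorname{Im}w/|w|^2=|x|^2$, so $M$ is minimal there. It is not minimal on $\{w=0\}$, a complex line in $M$. Let $M'=\mathbb R$ and $p=(0,x^0)$, and let $h=\sum_k h_k(x)w^k$, $h_k\in\mathbb C[[x-x^0]]$, be a formal CR map $(M,p)\to\mathbb R$. With $\xi=|x|^2$, Lemmas 2 and 3 give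
$$\sum_k h_k(x)\,r^k(1-ir\xi)^{-k}=\sum_k\overline{h_k(x)}\,r^k(1+ir\xi)^{-k}.$$
At $r^0$ we get $h_0(x)=\overline{h_0(x)}$: a series in $x-x^0$ equals a series in its conjugate, so $h_0$ is a real constant. Suppose $h_1=\dots=h_{k-1}=0$ with $k\ge1$. At $r^k$, likewise, $h_k=c\in\mathbb R$. At $r^{k+1}$,
$$2ikc\,|x|^2=\overline{h_{k+1}(x)}-h_{k+1}(x).$$
The left side has the mixed term $2ikc\,(x-x^0)\overline{(x-x^0)}$, the right side has none; so $c=0$. Hence $h$ is constant. Every divergent series of Example 1 has been destroyed, and the guess survives.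

**Where a propagation argument stops.** To prove the guess, one would move from $p\in M\setminus\Omega$ to nearby points $q\in\Omega$, apply the Lamel–Mir theorem there, and return to $p$. The first move is not available. A formal series at $p$ has no values and no expansions at $q\neq p$ unless it already converges. The theorem at $q$ speaks about formal maps at $q$, and $H$ does not produce one. This does not show the guess is false, but it leaves room to look for a counterexample.

**Example 3 (plain graphs give no counterexample).** Let $d\ge2$, $v=|x|^{2d}$, and let $M\subset\mathbb C^{n+d}$ be given by $\operatorname{Im}w=|w|^2v$ and $\operatorname{Im}u_j=|x|^{2j}$, $1\le j\le d-1$. A natural attempt is to map $M$ to the graph of a divergent $h\in\mathbb C[[w]]$: take $H=(w,x,u,h(w))$, and as target the equations of $M$ together with $\operatorname{Im}\zeta=a(w,x,u)$, where $a$ is any real-valued real-analytic function near $0$. Suppose $H$ is a formal CR map at $p=0$. Then $\operatorname{Im}h\big(\frac r{1-irv}\big)$, as a series in $(r,x,\bar x)$,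 is convergent. Put $x=(x_1,0,\dots,0)$ and read off the coefficients of $(x_1\bar x_1)^0$ and $(x_1\bar x_1)^d$, that is, of $v^0$ and $v^1$. They are
$$\operatorname{Im}h(r)\qquad\text{and}\qquad\tfrac1{2i}\big(ir^2h'(r)+ir^2\bar h'(r)\big)=r^2\operatorname{Re}h'(r),$$
and both must converge. So $h$ converges. The obstruction is explicit: moving off $v=0$ to first order produces $r^2h'$, which is as divergent as $h$.

## 3. Twisting by $e^{-iv}$ along the flow of $w^2\partial_w$

The way past this obstruction is to cancel the term $r^2h'$ against another divergent term. Replace $\operatorname{Im}F(w)$ by $\operatorname{Im}(e^{-iv}F(w))$, with $F$ having real coefficients. The coefficient of $v^1$ is now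
$$-\big(F(r)-r^2F'(r)\big),$$
and this can converge for divergent $F$: the equation $w^2F'=F-w$ has the formal solution
$$F(w)=\sum_{k\ge0}k!\,w^{k+1}.$$
It remains to handle all higher powers of $v$. They are handled at once because $r\mapsto\frac r{1-irv}$ is the flow of $w^2\partial_w$ at imaginary time $iv$: along it $F$ is multiplied by $e^{iv}$, up to a convergent error.

**Lemma 4 (twisted identity).** Put $E=F-w=\sum_{k\ge2}(k-1)!\,w^k$, and let $(g,F_g)$ be $(w,F)$ or $(w^2,E)$. Then $w^2F_g'=F_g-g$, and, as power series in $r$ with coefficients entire in $v$,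
$$e^{-iv}F_g\Big(\frac r{1-irv}\Big)-e^{iv}F_g\Big(\frac r{1+irv}\Big)=-2i\,\kappa_g(r,v),\qquad \kappa_g(r,v)=\frac12\int_{-v}^ve^{-is}g\Big(\frac r{1-irs}\Big)ds.\tag{2}$$
The series $\kappa_g$ converges for $|rv|<1$ and is real for real $r,v$.

*Proof.* We have $w^2F'=\sum_{k\ge0}(k+1)!\,w^{k+2}=F-w$, hence $w^2E'=(F-w)-w^2=E-w^2$. The coefficient of each power of $r$ in $F_g\big(\frac r{1-irv}\big)$ is a polynomial in $v$, so we may compute coefficientwise. For $w=\frac r{1-irv}$ we have $\partial_vw=\frac{ir^2}{(1-irv)^2}=iw^2$, so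
$$\partial_v\big(e^{-iv}F_g(w)\big)=-ie^{-iv}\big(F_g(w)-w^2F_g'(w)\big)=-ie^{-iv}g(w).$$
Integrating from $-v$ to $v$ gives (2). For $|rv|<1$ the integrand is analytic in $(r,s)$ along the segment of integration, so $\kappa_g$ is analytic there. For real $r,v$, conjugation of the integral amounts to $s\mapsto-s$, so $\kappa_g$ is real. $\square$

A check by hand: expanding the integral gives $\kappa_w=r\sin v+r^2(\sin v-v\cos v)+O(r^3)$. On the other side $F=w+w^2+\dots$ and $w=r+ir^2v+\dots$, so $\operatorname{Im}(e^{-iv}F)=-r\sin v+r^2\operatorname{Im}\big(e^{-iv}(1+iv)\big)+\dots=-r\sin v+r^2(v\cos v-\sin v)+\dots$, as it should be.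

On a manifold with $\operatorname{Im}w=|w|^2v$, (2) says that the divergent series $F(w)$ satisfies the convergent relation
$$\operatorname{Im}\big(e^{-iv}F(w)\big)+\kappa_w(r,v)=0.\tag{3}$$
A target can be built from (3), provided that it contains no discs.

## 4. Statements

**Theorem 1.** Let $n\ge1$, $d\ge2$, $N=n+d$. Use coordinates $(w,x,u)\in\mathbb C\times\mathbb C^n\times\mathbb C^{d-1}$ and write $\xi=|x|^2=\sum|x_k|^2$, $v=\xi^d$. Let
$$M=\{\operatorname{Im}w=|w|^2\xi^d,\quad\operatorname{Im}u_j=\xi^j\ (1\le j\le d-1)\}.$$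
Then $M$ is a closed connected real-algebraic generic submanifold of codimension $d$. It is minimal at all points of $M\cap\{w\ne0,\,x\ne0\}$ and not minimal at any point with $w=0$. Put $F(w)=\sum_{k\ge0}k!\,w^{k+1}$ and $H(w,x,u)=(w,x,u,F(w))$. There are

* (a) a real-analytic set $M_0'$ in an open subset of $\mathbb C^{N+1}$, containing no analytic disc and smooth near every $(0,x^0,u^0,0)$ with $(0,x^0,u^0)\in M$;
* (b) a strongly pseudoconvex real-analytic hypersurface $M_1'\subset\mathbb C^{N+1}$ (so without analytic discs),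

such that for every $p\in M\cap\{w=0\}$, $H$ is a divergent formal CR map $(M,p)\to M_0'$ and $(M,p)\to M_1'$. It is moreover a formal immersion.

Any $\Omega$ as in (i) is disjoint from $\{w=0\}$, so Theorem 1 answers the question negatively, in every CR dimension $n\ge1$ and every codimension $d\ge2$. The simplest case is $M=\{\operatorname{Im}w=|w|^2|x|^4,\ \operatorname{Im}u=|x|^2\}\subset\mathbb C^3$. Nothing is claimed about $d=1$, where $M$ is a hypersurface.

**Theorem 2.** There is a connected generic real-analytic, somewhere minimal $M\subset\mathbb C^4$ of codimension $3$ such that at every point $p$ of the nonempty set $M\cap\{w=0\}$ (where $M$ is not minimal) there is a divergent formal CR map $(M,p)\to S^5\subset\mathbb C^3$.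

**Theorem 3.** In Theorems 1 and 2, for each such $p$ the formal map is the Taylor series of a $C^\infty$ CR map from a neighborhood of $p$ in $M$ into the target. This CR map is not real-analytic at $p$.

## 5. The source manifold of Theorem 1

**Step 1: $M$ is closed, generic, connected.** This step checks the standing hypotheses. Closedness and algebraicity are clear. Let $\rho_0=\operatorname{Im}w-|w|^2v$. The $dw$-coefficient of $\partial\rho_0$ is $\frac1{2i}-\bar wv$, and it vanishes only if $v>0$ and $w=\frac i{2v}$. There $\operatorname{Im}w=\frac1{2v}\ne\frac1{4v}=|w|^2v$, so this point is not on $M$. The form $\partial(\operatorname{Im}u_j-\xi^j)$ has $du_j$-coefficient $\frac1{2i}$ and otherwise only $dx$-terms. Since $\partial\rho_0$ involves only $dw$ and $dx$, the $d$ forms are independent, and $M$ is generic with CR dimension $n$.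

For fixed $(x,\operatorname{Re}u)$, $w$ runs through the real line if $v=0$, and through the circle $|w-\frac i{2v}|=\frac1{2v}$, which contains $0$, if $v>0$. So every point of $M$ can be joined inside $M$ to a point with $w=0$. The set $M\cap\{w=0\}$ is a graph over $(x,\operatorname{Re}u)$, hence connected. So $M$ is connected.

By Lemma 3, $(r,x,b)\mapsto\big(\frac r{1-irv},\,x,\,(b_j+i\xi^j)_j\big)$ parametrizes $M$ near $\{w=0\}$, with real-analytic inverse. We call it $\theta$.

**Step 2: $M$ is not minimal where $w=0$.** The set $\{0\}\times\{\operatorname{Im}u_j=\xi^j\}$ is a CR submanifold of $M$ of CR dimension $n$ and dimension $\dim M-1$. It contains all points of $M$ with $w=0$.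

**Step 3: $M$ is minimal where $w\ne0$, $x\ne0$.** This step shows that $M$ is somewhere minimal. Put $U_j=u_j$ for $j<d$ and $U_d=-1/w$. On $M\cap\{w\neq0\}$, $\operatorname{Im}(-1/w)=\operatorname{Im}w/|w|^2=\xi^d$, so in the holomorphic coordinates $(x,U)$
$$\operatorname{Im}U_j=\xi^j,\qquad1\le j\le d.$$
Use the coordinates $(x,b_1,\dots,b_d)$ on $M$, $b_j=\operatorname{Re}U_j$. The $(1,0)$ fields kill $\bar x_l$ and $\bar U_j=b_j-i\xi^j$, so they are spanned by
$$L_k=\partial_{x_k}+i\sum_jj\xi^{j-1}\bar x_k\,\partial_{b_j}.$$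
Let $\mathcal E=\sum_kx_k\partial_{x_k}$. Then $\sum_k x_kL_k=\mathcal E+i\sum_jj\xi^j\partial_{b_j}$, and therefore
$$R:=\sum_k(x_kL_k+\bar x_k\bar L_k)=\mathcal E+\bar{\mathcal E},\qquad Y:=i\sum_k(x_kL_k-\bar x_k\bar L_k)=i(\mathcal E-\bar{\mathcal E})-2\sum_jj\xi^j\partial_{b_j}.$$
Since $R\,\xi^j=2j\xi^j$ and $[R,\mathcal E-\bar{\mathcal E}]=0$,
$$(\operatorname{ad}R)^mY=-2\sum_{j=1}^dj(2j)^m\xi^j\partial_{b_j},\qquad m=1,\dots,d.$$
The matrix $\big((2j)^m\big)_{m,j}$ is of Vandermonde type with distinct nonzero nodes, hence invertible; so where $\xi\ne0$ these brackets span all $\partial_{b_j}$. Together with $L_k,\bar L_k$ they span the complexified tangent space, and Lemma 1 applies. (For $d=2$ the two brackets are $-4\xi\partial_{b_1}-16\xi^2\partial_{b_2}$ and $-8\xi\partial_{b_1}-64\xi^2\partial_{b_2}$, with determinant $128\,\xi^3$.)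

The distinct powers of $\xi$ are needed. If for $d=2$ we used $\operatorname{Im}w=|w|^2\xi$ and $\operatorname{Im}u=\xi$, then $-1/w-u$ would be holomorphic and real on $M\cap\{w\ne0\}$. Its level sets there are $\{\operatorname{Im}u=\xi,\ -1/w=u+c\}$, $c\in\mathbb R$, of CR dimension $n$ and dimension $\dim M-1$, so $M$ would be minimal nowhere: the points with $w=0$ are excluded as in Step 2.

## 6. Two targets built on the twisted relation

**Step 4: the set $M_0'$.** We turn (3) into equations in $\mathbb C^{N+1}$. On
$$U'=\{(w,x,u,\zeta)\in\mathbb C^{N+1}:|w|\,|x|^{2d}<\tfrac12\}$$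
let $v=|x|^{2d}$ and $\mathbf r=\operatorname{Re}\frac w{1+iwv}$. Then $|\mathbf r|v\le\frac{|w|v}{1-|w|v}<1$, so by Lemma 4 $\kappa:=\kappa_w(\mathbf r,v)$ is real-analytic on $U'$. Put
$$s_w=\operatorname{Im}w-|w|^2v,\qquad s_j=\operatorname{Im}u_j-|x|^{2j}\ (1\le j\le d-1),\qquad s_\zeta=\operatorname{Im}(e^{-iv}\zeta)+\kappa,$$
and $M_0'=\{s_w=s_1=\dots=s_{d-1}=s_\zeta=0\}\subset U'$.

**Step 5: $M_0'$ contains no analytic disc.** Let $t\mapsto(w,x,u,\zeta)(t)$ be holomorphic into $M_0'$. Applying $\partial_t\partial_{\bar t}$ to $\operatorname{Im}u_1=|x|^2$ gives $0=|x'|^2$, so $x$ is constant. Then each $\operatorname{Im}u_j$ is constant, so $u$ is constant; also $v$ is constant. If $v=0$, then $\operatorname{Im}w=0$ and $w$ is constant; if $v>0$, applying $\partial_t\partial_{\bar t}$ to $\operatorname{Im}w=v|w|^2$ gives $w'=0$. Finally $\operatorname{Im}(e^{-iv}\zeta)=-\kappa$ is constant with $v$ constant, so $\zeta$ is constant.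

This is the place where $d\ge2$ is used. With $d=1$ there is no $u_1$, and the set $\{s_w=s_\zeta=0\}$ contains the discs with $w=0$, $\zeta=0$ and $x$ free, because $\kappa_w(0,v)=0$. So this particular target is unusable for $d=1$, which says nothing about other targets.

**Step 6: $M_0'$ is smooth at $q=(0,x^0,u^0,0)$, $(0,x^0,u^0)\in M$.** We need this to apply the second half of Lemma 2. Let $v_0=|x^0|^{2d}$. Since $\kappa_w(r,v)=r\sin v+O(r^2)$ and $d\mathbf r=\operatorname{Re}dw$ where $w=0$, at $q$ we have
$$ds_w=\operatorname{Im}dw,\qquad ds_j=\operatorname{Im}du_j-d|x|^{2j},\qquad ds_\zeta=\operatorname{Im}(e^{-iv_0}d\zeta)+\sin v_0\operatorname{Re}dw.$$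
These are independent. So are the $(1,0)$-parts $\frac{dw}{2i}$, $\frac{du_j}{2i}-\partial|x|^{2j}$, $\frac{e^{-iv_0}d\zeta}{2i}+\frac12\sin v_0\,dw$ over $\mathbb C$; so near $q$ the set $M_0'$ is even a generic, in particular CR, submanifold.

**Step 7: $H$ is a divergent formal CR map into $M_0'$.** Let $p=(0,x^0,u^0)\in M$, so $H(p)=q\in M_0'$. By Lemma 2 it suffices to compose $s_w,s_j,s_\zeta$ with $(H,\bar H)$ and then with $\theta$. The functions $s_w,s_j$ pull back to $0$, and $\mathbf r$ pulls back to $r$. Since $F$ has real coefficients, (2) gives, after substituting $v=|x|^{2d}$ and expanding at $x^0$,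
$$\operatorname{Im}(e^{-iv}F(w))=\frac1{2i}\Big(e^{-iv}F\Big(\frac r{1-irv}\Big)-e^{iv}F\Big(\frac r{1+irv}\Big)\Big)=-\kappa_w(r,v).$$
The expansion at $x^0$ makes sense because each coefficient of a power of $r$ is entire in $v$. So $s_\zeta(H,\bar H)$ pulls back to $0$, and $H$ is a formal CR map. The series $\sum k!\,w^{k+1}$ has radius of convergence $0$, so $H$ diverges. Being a graph map, $H$ is a formal immersion. This proves (a).

**Step 8: thickening to a strongly pseudoconvex hypersurface.** Recall that a hypersurface $\{\rho'=0\}$, $d\rho'\ne0$, is strongly pseudoconvex if (for a suitable sign of $\rho'$) the Levi form $\mathcal L(X)=\sum\rho'_{Z_a\bar Z_b}X_a\bar X_b$ is positive for all $X\ne0$ with $\partial\rho'(X)=0$. We add squares of the functions that already vanish along $H$: squares cost nothing for the mapping condition and create positivity. On $U'$ let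
$$\rho'=-\operatorname{Im}u_1+|x|^2+s_w^2+\sum_{j=2}^{d-1}s_j^2+s_\zeta^2.$$
At a point $q$ as in Step 6, $\rho'=0$ and $d\rho'=-\operatorname{Im}du_1+d|x|^2\ne0$. For real $s$ with $s(q)=0$ we have $(s^2)_{Z_a\bar Z_b}=2s_{Z_a}s_{\bar Z_b}$ at $q$, so the Levi form of $s^2$ is $2|\partial s(X)|^2$. Hence at $q$
$$\mathcal L(X)=|X_x|^2+2|\partial s_w(X)|^2+2\sum_{j\ge2}|\partial s_j(X)|^2+2|\partial s_\zeta(X)|^2,$$
$$\partial s_w(X)=\frac{X_w}{2i},\qquad\partial s_j(X)=\frac{X_{u_j}}{2i}-\partial|x|^{2j}(X_x),\qquad\partial s_\zeta(X)=\frac{e^{-iv_0}X_\zeta}{2i}+\frac12\sin v_0\,X_w.$$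
If $\mathcal L(X)=0$, then $X_x=0$, $X_w=0$, $X_{u_j}=0$ for $j\ge2$, and $X_\zeta=0$. If also $\partial\rho'(X)=-\frac{X_{u_1}}{2i}+\partial|x|^2(X_x)=0$, then $X_{u_1}=0$. So $\mathcal L$ is positive definite on $\{\partial\rho'(X)=0\}$ at each $q$. Both this and $d\rho'\ne0$ are open conditions, so they persist along $\{\rho'=0\}$ in an open neighborhood of the set of all such $q$. Let $M_1'$ be the part of $\{\rho'=0\}$ in that neighborhood.

**Step 9: $M_1'$ has no discs and receives $H$.** If $\varphi$ is holomorphic with $\rho'(\varphi(t))\equiv0$, then applying $\partial_t$ and $\partial_t\partial_{\bar t}$ gives $\partial\rho'(\varphi')=0$ and $\mathcal L_\varphi(\varphi')=0$, so $\varphi'=0$. Finally $\rho'=-s_1+s_w^2+\sum_{j\ge2}s_j^2+s_\zeta^2$, and by Step 7 each of $s_w,s_j,s_\zeta$ composed with $(H,\bar H)$ lies in the ideal of $M$. So $H:(M,p)\to M_1'$ is a formal CR map. This proves Theorem 1. $\blacksquare$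

## 7. From the twisted relation to the sphere $S^5$

Now the target is prescribed, and we must shape $M$ so that the twisted relation becomes the equation of a sphere. Three choices do this. With $\tan v=|x|^2$, division by $\cos v$ turns $\operatorname{Im}(e^{-iv}E)$ into $\operatorname{Im}E-|x|^2\operatorname{Re}E$. Passing to $\Psi=1/(1+E)$ turns $|x|^2\operatorname{Re}E$ into a squared modulus up to harmless terms. The convergent error becomes a squared modulus by means of a new variable $y$. This is why we use $E$ and not $F$: $\kappa_w/\cos v=r\tan v+O(r^2)$ changes sign with $r$ and cannot be a squared modulus, whereas $\kappa_{w^2}$ is $r^2$ times something positive.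

**Step 1: the manifold.** Write $\kappa_{w^2}=r^2\kappa_0$ with $\kappa_0=\frac12\int_{-v}^ve^{-is}(1-irs)^{-2}ds$. From $(1-irs)^{-2}=1+2irs+O(r^2)$ and $\int_0^vs\sin s\,ds=\sin v-v\cos v$ we get $\kappa_0=\sin v+2r(\sin v-v\cos v)+O(r^2)$. Let
$$k(r,v)=\frac{(1+r^2v^2)\,\kappa_0(r,v)}{\cos v}=\tan v+2r(\tan v-v)+O(r^2).$$
With coordinates $(w,x,y,u)\in\mathbb C^4$, $\xi=|x|^2$, $v=\arctan\xi$, $\mathbf r=\operatorname{Re}\frac w{1+iwv}$ and $\varepsilon>0$ small, set
$$M=\{|w|<\varepsilon,\ \tfrac12<|x|<2,\ \operatorname{Im}w=|w|^2v,\ |y|^2=k(\mathbf r,v),\ \operatorname{Im}u=\tfrac14|x|^2\}.$$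
Here $v$ stays in the compact interval $[\arctan\frac14,\arctan4]\subset(0,\frac\pi2)$, so for small $\varepsilon$ we have $|\mathbf r|v<1$ and $k$ is real-analytic. Since $k(0,v)=\xi\ge\frac14$, for small $\varepsilon$ we have $k>0$ throughout, and so $y\ne0$ on $M$.

**Step 2: $M$ is generic, connected, and not minimal where $w=0$.** The $\partial$'s of the three defining functions are triangular in $(dw,dy,du)$ with diagonal entries $\frac1{2i}-\bar wv$, $\bar y$, $\frac1{2i}$, nonzero for small $\varepsilon$. So $M$ is generic of codimension $3$, CR dimension $1$ and dimension $5$. By Lemma 3 it is parametrized by $(r,x,\eta,b)$ with $\eta=\arg y$, $b=\operatorname{Re}u$: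
$$w=\frac r{1-irv},\qquad y=\sqrt{k(r,v)}\,e^{i\eta},\qquad u=b+\tfrac i4|x|^2.$$
The condition $|w|<\varepsilon$ reads $r^2(1-\varepsilon^2v^2)<\varepsilon^2$, a symmetric interval for $r$, so $M$ is connected. Finally
$$M\cap\{w=0\}=\{w=0,\ |y|=|x|,\ \operatorname{Im}u=\tfrac14|x|^2,\ \tfrac12<|x|<2\}$$
is nonempty. In $\{0\}\times\mathbb C^3$ the forms $\bar y\,dy-\bar x\,dx$ and $\frac{du}{2i}-\frac14\bar x\,dx$ are independent, so this is a CR submanifold of CR dimension $1$ and dimension $4<5$. Hence $M$ is not minimal where $w=0$.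

**Step 3: the CR fields where $r\ne0$.** Toward minimality at some point, use the local coordinates $x=\sqrt\xi e^{i\varphi}$, $c=1/r$, $b$, $\eta$, and let $\ell=\log k$ as a function of $(c,\xi)$. The functions $x$, $1/w=c-iv$, $u=b+\frac i4\xi$ and $\log y=\frac12\ell+i\eta$ are holomorphic functions restricted to $M$, and they form local holomorphic coordinates. The $(0,1)$ field $\bar L$ with $\bar Lx=0$, $\bar L\bar x=1$ must kill them. As $\bar L\xi=x$, with $v'=dv/d\xi$ we find
$$\bar L=\partial_{\bar x}+x\Big(iv'\partial_c-\tfrac i4\partial_b+\tfrac i2(\ell_\xi+iv'\ell_c)\partial_\eta\Big).$$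
Since $\bar x\partial_{\bar x}=\xi\partial_\xi+\frac i2\partial_\varphi$, we obtain
$$X_1:=\tfrac1{2\xi}(xL+\bar x\bar L)=\partial_\xi-\tfrac12v'\ell_c\,\partial_\eta,\qquad Y:=i(xL-\bar x\bar L)=\partial_\varphi+\alpha\partial_c-\tfrac12\xi\partial_b+\beta\partial_\eta,$$
with $\alpha=2\xi v'$ and $\beta=\xi\ell_\xi$.

**Step 4: the brackets.** All coefficients depend on $(c,\xi)$ only. Put $\gamma=-\frac12v'\ell_c$. Then $[\gamma\partial_\eta,Y]=-\alpha\gamma_c\partial_\eta=\xi v'^2\ell_{cc}\,\partial_\eta$, so
$$Z:=[X_1,Y]=\alpha'\partial_c-\tfrac12\partial_b+P\,\partial_\eta,\qquad P=\beta_\xi+\xi v'^2\ell_{cc}.$$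
Neither $Y$ nor $Z$ contains $\partial_\xi$, so
$$[Y,Z]=J\,\partial_\eta,\quad J=\alpha P_c-\alpha'\beta_c,\qquad\qquad[X_1,Z]=\alpha''\partial_c+(P_\xi-\alpha'\gamma_c)\,\partial_\eta.$$

**Step 5: $J\ne0$ at suitable points.** Since $\tan v=\xi$, $\ell=\log\xi+2r\big(1-\frac v\xi\big)+O(r^2)$ is analytic in $(r,\xi)$, and $\partial_c=-r^2\partial_r$. Let $q=(v/\xi)'$. Then $\ell_{\xi c}=2r^2q+O(r^3)$, while $\ell_c=O(r^2)$, $\ell_{cc}=O(r^3)$, $\ell_{ccc}=O(r^4)$. So $\beta_c=2r^2\xi q+O(r^3)$ and $P_c=2r^2(\xi q)'+O(r^3)$, and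
$$J=4r^2\xi\big[v'(\xi q)'-(\xi v')'q\big]+O(r^3)=4r^2\xi^2\,(v'q'-v''q)+O(r^3).$$
Now $v'=\frac1{1+\xi^2}$ and $q=\frac{\xi v'-v}{\xi^2}$, so $\frac q{v'}=\frac1\xi-v\big(1+\frac1{\xi^2}\big)$, and
$$v'q'-v''q=v'^2\Big(\frac q{v'}\Big)'=v'^2\Big(-\frac2{\xi^2}+\frac{2v}{\xi^3}\Big)=\frac{2v'^2(\arctan\xi-\xi)}{\xi^3}<0\qquad(\xi>0).$$
Also $\alpha=\frac{2\xi}{1+\xi^2}$ has $\alpha''=\frac{4\xi(\xi^2-3)}{(1+\xi^2)^3}$. Take $\xi=1$: then $\alpha''=-1$ and $J=2r^2(\frac\pi4-1)+O(r^3)$, which is nonzero for small $r\ne0$.

**Step 6: $M$ is somewhere minimal.** At a point with $\xi=1$ and $r\ne0$ small, $[Y,Z]$ yields $\partial_\eta$, then $[X_1,Z]$ yields $\partial_c$, then $Z$ yields $\partial_b$, $X_1$ yields $\partial_\xi$ and $Y$ yields $\partial_\varphi$. By Lemma 1, $M$ is minimal there.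

**Step 7: the divergent map into a quadric.** Let $p\in M$ with $w(p)=0$, and let $\Psi(w)=\frac1{1+E(w)}\in\mathbb R[[w]]$, so $\Psi(0)=1$. We compute on $M$ in the parametrization of Step 2, expanded at $p$. Lemma 4 with $g=w^2$ gives $\operatorname{Im}(e^{-iv}E)=-r^2\kappa_0$, that is, $\cos v\operatorname{Im}E-\sin v\operatorname{Re}E=-r^2\kappa_0$. Dividing by $\cos v$,
$$\operatorname{Im}E=\xi\operatorname{Re}E-\frac{r^2\kappa_0}{\cos v},\qquad\frac{r^2\kappa_0}{\cos v}=\frac{r^2}{1+r^2v^2}\,k=|w|^2k=|wy|^2,\tag{4}$$
where we used (1) and $|y|^2=k$. Next, $\Psi-\bar\Psi=-\Psi\bar\Psi(E-\bar E)$ gives $\operatorname{Im}\Psi=-|\Psi|^2\operatorname{Im}E$, and $E=\Psi^{-1}-1$ gives $|\Psi|^2\operatorname{Re}E=\operatorname{Re}\Psi-|\Psi|^2$. Inserting these in (4),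
$$\operatorname{Im}\Psi=\xi\big(|\Psi|^2-\operatorname{Re}\Psi\big)+|wy|^2|\Psi|^2=\big|x(\Psi-\tfrac12)\big|^2-\tfrac14|x|^2+|wy\Psi|^2.$$
The unwanted term is removed by adding $\operatorname{Im}u=\frac14|x|^2$:
$$\operatorname{Im}(\Psi+u)=\big|x(\Psi-\tfrac12)\big|^2+|wy\Psi|^2.\tag{5}$$
By Lemma 2,
$$H=\big(\Psi(w)+u,\ x(\Psi(w)-\tfrac12),\ wy\,\Psi(w)\big)$$
is a formal CR map of $(M,p)$ into $Q=\{\operatorname{Im}z_0=|z_1|^2+|z_2|^2\}\subset\mathbb C^3$. If $H$ converged, then $\Psi$ would converge because $u$ is a coordinate; as $\Psi(0)\ne0$, $E=\Psi^{-1}-1$ would converge, a contradiction.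

**Step 8: from $Q$ to $S^5$.** The Cayley map $z\mapsto\frac1{z_0+i}(z_0-i,2z_1,2z_2)$ is defined near $Q$, where $\operatorname{Im}z_0\ge0$. Its inverse is $\zeta\mapsto\frac i{1-\zeta_0}(1+\zeta_0,\zeta_1,\zeta_2)$, so it is biholomorphic near every point of $Q$. It maps $Q$ into $S^5$, because $|z_0+i|^2-|z_0-i|^2=4\operatorname{Im}z_0$. Composing with it preserves divergence and gives a divergent formal CR map $(M,p)\to S^5$. The sphere contains no analytic disc: $\sum|h_j|^2\equiv1$ implies $\sum|h_j'|^2\equiv0$. This proves Theorem 2. $\blacksquare$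

## 8. Smooth CR maps with these Taylor series

The formal solution $F$ of $w^2F'=F-w$ is the asymptotic expansion at $0$ of true solutions in sectors. On $M$ near $w=0$, $w=\frac r{1-irv}$ is close to the real axis, so one thin sector around each half-axis suffices.

**Step 1: sectorial solutions.** For $|\theta|<\frac\pi2$ let
$$F_\theta(w)=\int_0^{\infty e^{i\theta}}e^{-s}\frac w{1-ws}\,ds.$$
Put $F_-=F_0$ on $S_-=\{|\arg(-w)|\le\frac\pi8\}\cup\{0\}$ and $F_+=\frac12(F_{\pi/4}+F_{-\pi/4})$ on $S_+=\{|\arg w|\le\frac\pi8\}\cup\{0\}$. On $S_-$ with $s>0$ we have $\operatorname{Re}(1-ws)\ge1$. On $S_+$ with $\arg s=\pm\frac\pi4$, the argument of $ws$ has absolute value in $[\frac\pi8,\frac{3\pi}8]$ for $w\neq0$, $s\ne0$, so $|1-ws|\ge\sin\frac\pi8$. Thus $|1-ws|\ge\delta:=\sin\frac\pi8$ in all cases.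

**Step 2: derivatives up to $0$.** For $m\ge1$ the $m$-th $w$-derivative of $\frac w{1-ws}$ is $m!\,s^{m-1}(1-ws)^{-m-1}$. With $|s|=t$, the integrands are dominated by $m!\,t^{m-1}\delta^{-m-1}e^{-t/\sqrt2}$ (and by $|w|\delta^{-1}e^{-t/\sqrt2}$ for $m=0$). So $F_\pm$ is holomorphic in the interior of $S_\pm$, and all $F_\pm^{(m)}$ are continuous on $S_\pm$ up to $0$. Integration by parts along the ray gives $\int e^{-s}s^{m-1}ds=(m-1)!$, so
$$F_\pm(0)=0,\qquad F_\pm^{(m)}(0)=m!\,(m-1)!\quad(m\ge1),$$
which are the derivatives prescribed by $F=\sum_{m\ge1}(m-1)!\,w^m$. Moreover $F_\pm(\bar w)=\overline{F_\pm(w)}$; for $F_+$ this holds because conjugation exchanges the two rays.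

**Step 3: the twisted identity holds for $F_\pm$.** Since $\frac d{ds}\frac w{1-ws}=\frac{w^2}{(1-ws)^2}$, integration by parts gives
$$w^2F_\theta'=\int e^{-s}\,\frac d{ds}\Big[\frac w{1-ws}\Big]ds=-w+F_\theta.$$
So $F_\pm$ satisfies the equation of $F$, and $E_\pm:=F_\pm-w$ that of $E$. For real $r\ne0$ and $|s|\le v$ the point $\frac r{1-irs}$ lies in the interior of $S_{\operatorname{sgn}r}$ as soon as $|rv|<\tan\frac\pi8$, since its argument, measured from the half-axis containing $r$, is $\arctan(rs)$. So the proof of (2) holds verbatim for the functions $F_{\operatorname{sgn}r}$ and $E_{\operatorname{sgn}r}$: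
$$\operatorname{Im}(e^{-iv}F_{\operatorname{sgn}r}(w))=-\kappa_w(r,v),\qquad\operatorname{Im}(e^{-iv}E_{\operatorname{sgn}r}(w))=-\kappa_{w^2}(r,v).\tag{6}$$

**Step 4: gluing across $r=0$.** Let $M$ be as in Theorem 1 or 2, $w(p)=0$, and let $\theta$ be the parametrization with first parameter $r$. Near $p$ define $\tilde F=F_{\operatorname{sgn}r}(w)$ for $r\ne0$ and $\tilde F=0$ for $r=0$. Off $\{r=0\}$ every partial derivative of $\tilde F\circ\theta$ is a finite sum of terms $F_\pm^{(m)}(w)\,a_m$, where $a_m$ is real-analytic across $r=0$ and does not depend on the sign. By Step 2 these sums extend continuously to $r=0$, with the same values from both sides. A continuous function that is smooth off $\{r=0\}$ and whose partial derivatives all extend continuously is smooth: at $r=0$ the derivative $\partial_r$ exists and equals the extension, by the mean value theorem; for a derivative along $\{r=0\}$ let $r\to0$ in $f(r,t+he)-f(r,t)=\int_0^h(\partial_ef)(r,t+\tau e)\,d\tau$; then iterate on the derivatives. So $\tilde F$ is $C^\infty$. Its derivatives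 at $p$ are obtained from the numbers $F^{(m)}(0)$ by the same chain rule as those of the formal composition $F(w)\circ\theta$. Hence its Taylor series at $p$ along $M$ is that of the formal $F$.

Where $r\ne0$, $\tilde F$ is a holomorphic function of $w$, hence CR. By continuity the equations $\bar L\tilde F=0$ hold everywhere near $p$.

**Step 5: the smooth maps.** In Theorem 1 put $\tilde H=(w,x,u,\tilde F)$. On $M$, $s_w=s_j=0$, and $s_\zeta=0$ by (6) for $r\ne0$ and trivially for $r=0$. So $\tilde H$ maps a neighborhood of $p$ into $M_0'$, and also into $M_1'$ because $\rho'=-s_1+s_w^2+\sum_{j\ge2}s_j^2+s_\zeta^2$. In Theorem 2 put $\tilde E=\tilde F-w$ and $\tilde\Psi=\frac1{1+\tilde E}$, which is $C^\infty$ and CR near $p$ since $\tilde E(p)=0$. The second identity in (6) and the algebra leading to (5) hold pointwise for $r\ne0$, and by continuity for $r=0$, so $\tilde H=(\tilde\Psi+u,\,x(\tilde\Psi-\frac12),\,wy\tilde\Psi)$ maps into $Q$. For $S^5$ compose with the Cayley map. In all cases $\tilde H$ is a $C^\infty$ CR map whose Taylor series at $p$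 is the formal $H$.

**Step 6: $\tilde H$ is not real-analytic at $p$.** Restrict to the curve in $M$ through $p$ along which only the parameter $r$ varies; there $v=v_0$ is constant and $w=\frac r{1-irv_0}$. Suppose $\tilde H$ is real-analytic at $p$. In Theorem 1 its last component $\tilde F$ is then real-analytic along the curve, so its Taylor series $F\big(\frac r{1-irv_0}\big)$ converges. Substituting $r=\frac w{1+iwv_0}$, we see that $F(w)$ converges, a contradiction. In Theorem 2 apply the inverse Cayley map first. Then $\tilde\Psi+u$ is real-analytic at $p$, and $u$ is constant along the curve, so $\Psi\big(\frac r{1-irv_0}\big)$ converges; by the same substitution $\Psi(w)$ converges, and so does $E=\Psi^{-1}-1$, a contradiction. This proves Theorem 3. $\blacksquare$
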